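\title{Uniform Chordal Approximation by Polynomials\\ on Plane Compact Sets with Connected Complement}

\begin{abstract}
Let $K\subset\mathbb C$ be a compact set with connected complement. We show that a function $f:K\to\mathbb C\cup\{\infty\}$ is a uniform limit of polynomials in the chordal metric if and only if $f$ is continuous and, on each component of the interior of $K$, is either finite and holomorphic or identically $\infty$. This description fails for every compact set with disconnected complement. The proof writes $f$ as a quotient $g/h$ of functions continuous on $K$ and holomorphic inside, and reduces the problem to approximating $h$, which is zero-free or identically zero on each component, by exponentials $e^G$. A duality argument separates the components of the interior; on a single component the logarithm of $h$ is made bounded by redistributing its boundary measure; a topological argument then matches the branches of the logarithm.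
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $K\subset\mathbb C$ be compact, with interior $K^\circ$ and complement $K^c=\mathbb C\setminus K$, and let $A(K)$ be the space of functions $K\to\mathbb C$ that are continuous on $K$ and holomorphic in $K^\circ$. Mergelyan's theorem states that if $K^c$ is connected, then every function in $A(K)$ is a uniform limit on $K$ of polynomials. We ask the same question when the distance between values is measured on the Riemann sphere.

The chordal metric on $\mathbb C\cup\{\infty\}$ is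
\[
\chi(w_1,w_2)=\frac{2|w_1-w_2|}{\sqrt{1+|w_1|^2}\sqrt{1+|w_2|^2}},\qquad \chi(w,\infty)=\frac{2}{\sqrt{1+|w|^2}};
\]
another normalization changes nothing below. Both formulas are contained in the homogeneous one: if $(g_1,h_1),(g_2,h_2)\in\mathbb C^2\setminus\{(0,0)\}$ and $g/0=\infty$, then
\begin{equation}\label{eq:chord}
\chi\Big(\frac{g_1}{h_1},\frac{g_2}{h_2}\Big)=\frac{2|g_1h_2-g_2h_1|}{\sqrt{|g_1|^2+|h_1|^2}\,\sqrt{|g_2|^2+|h_2|^2}} .
\end{equation}
In particular $w\mapsto 1/w$ is an isometry, and $\chi(w_1,w_2)\le 2|w_1-w_2|$. Let $\widetilde A(K)$ be the class of functions $f:K\to\mathbb C\cup\{\infty\}$ for which there are polynomials $p_n$ with $\sup_{z\in K}\chi(p_n(z),f(z))\to0$. Continuity of such functions refers to $\chi$.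

For bounded $f$ nothing changes: if $p_n\to f$ uniformly in $\chi$, then $\chi(p_n,\infty)$ stays bounded below for large $n$, so the $p_n$ are uniformly bounded and converge to $f$ in the Euclidean sense. What is new is the value $\infty$. The constants $p_n=n$ show that $f\equiv\infty$ belongs to $\widetilde A(K)$. An isolated pole in $K^\circ$ cannot occur, because near it the zero-free functions $1/p_n$ would converge to a function with an isolated zero, against Hurwitz's theorem. On the boundary the value $\infty$ is possible. Indeed, for the closed unit disk $\overline{\mathbb D}$ the answer is known: $f\in\widetilde A(\overline{\mathbb D})$ if and only if $f\equiv\infty$, or $f$ is continuous on $\overline{\mathbb D}$ and finite and holomorphic in $\mathbb D$. For $f$ of the second kind the dilations $f(\rho z)$, $\rho\uparrow1$, converge to $f$ uniformly in $\chi$ by uniform continuity, and each of them is a uniform limit of its Taylor polynomials.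

When $K^\circ$ has several components, the two alternatives can be mixed, even on components that touch. Let $K$ be the union of the closed disks of radius $1$ centered at $-1$ and $1$, and let $f=\infty$ on the left disk and $f=1/z$ on the right one. The function equal to $1/\varepsilon$ on the left disk and to $1/(z+\varepsilon)$ on the right one lies in $A(K)$ and is within chordal distance $2\varepsilon$ of $f$, so $f\in\widetilde A(K)$ by Mergelyan's theorem. These cases suggest the following condition. Call $f:K\to\mathbb C\cup\{\infty\}$ \emph{admissible} if it is continuous and for each component $V$ of $K^\circ$ either $f(V)\subset\mathbb C$ and $f|_V$ is holomorphic, or $f|_V\equiv\infty$. It is conjectured in \cite{note} that for $K^c$ connected, $\widetilde A(K)$ consists exactly of the admissible functions. We prove this.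

\begin{theorem}\label{thm:main}
Let $K\subset\mathbb C$ be compact with $K^c$ connected. A function $f:K\to\mathbb C\cup\{\infty\}$ belongs to $\widetilde A(K)$ if and only if it is admissible.
\end{theorem}

By Mergelyan's theorem it is enough to approximate an admissible $f$ by finite functions in $A(K)$. On a general $K$ there are no dilations, and cutting $f$ off where it is large destroys holomorphy. Passing to reciprocals turns the avoidance of $\infty$ into the avoidance of $0$, and the heart of the matter is the following statement.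

\begin{theorem}\label{thm:zerofree}
Let $K\subset\mathbb C$ be compact with $K^c$ connected, and let $h\in A(K)$. The following are equivalent:
\begin{enumerate}
\item[(i)] on each component of $K^\circ$, $h$ is zero-free or identically $0$;
\item[(ii)] $h$ is a uniform limit on $K$ of functions $e^G$ with $G\in A(K)$;
\item[(iii)] $h$ is a uniform limit on $K$ of polynomials without zeros on $K$.
\end{enumerate}
\end{theorem}

The hypothesis on $K^c$ cannot be dropped.

\begin{theorem}\label{thm:converse}
For a compact set $K\subset\mathbb C$, the class $\widetilde A(K)$ coincides with the class of admissible functions if and only if $K^c$ is connected.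
\end{theorem}

Theorem~\ref{thm:zerofree} also needs the hypothesis. On the annulus $1\le|z|\le2$ the function $h=z$ satisfies (i) but not (ii): if $|e^G-z|<1$ on the unit circle, then $e^G/z$ takes values in the right half-plane there, so $e^G$ and $z$ have the same winding number about $0$, while these numbers are $0$ and $1$. In the proof, connectedness of $K^c$ enters in four places: Mergelyan's theorem, the simple connectivity of the components of $K^\circ$, the existence of continuous logarithms (Lemma~\ref{lem:log}), and the Walsh--Lebesgue theorem, on which the duality argument rests.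

Section~\ref{sec:tools} fixes conventions. Section~\ref{sec:reduction} reduces all three theorems to the implication (i)$\Rightarrow$(ii). Section~\ref{sec:model} reformulates (ii) as a convex problem for boundary values and solves two model cases by hand. Section~\ref{sec:duality} shows that the convex problem can be solved on each component separately, with functions that are merely bounded. Sections~\ref{sec:harmonic} and~\ref{sec:one} treat one component, and Section~\ref{sec:end} assembles the pieces.

\section{Conventions and tools}\label{sec:tools}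

A \emph{component}, without qualification, is a component of $K^\circ$. We write $B(z,r)$ for an open disk, $\mathbb D$ and $\mathbb T$ for the unit disk and circle, $|Y|$ for the area of $Y\subset\mathbb C$ or the length of a subset of $\mathbb T$ or of a line, and $\|\cdot\|$ for supremum norms of functions and total variation norms of measures.

\subsection*{Components}
Every component $V$ has $\partial V\subset\partial K$, so $\max_K|g|=\max_{\partial K}|g|$ for $g\in A(K)$. A plane domain is simply connected if and only if it contains the inside of each Jordan curve lying in it. If $K^c$ is connected, then $K^c$, being unbounded, lies outside every Jordan curve in $V$; the inside is thus an open subset of $K$ and belongs to $V$. So $V$ is simply connected, and we fix a conformal map $\psi=\psi_V:\mathbb D\to V$.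

\subsection*{Boundary values}
Let $\sigma=|d\xi|/2\pi$ on $\mathbb T$, $P_\xi(\zeta)=(1-|\zeta|^2)/|\xi-\zeta|^2$, and $P[\mu](\zeta)=\int P_\xi(\zeta)\,d\mu(\xi)$ for a finite measure $\mu$ on $\mathbb T$. We write $u^*(\xi)$ for the nontangential limit of a function $u$ at $\xi\in\mathbb T$; ``a.e.''\ on $\mathbb T$ refers to $\sigma$. The \emph{density} of $\mu$ is the Radon--Nikodym derivative with respect to $\sigma$ of its absolutely continuous part, and $\mu_s$ is its singular part. We use the theorems of Fatou and Herglotz in the following form.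
\begin{enumerate}
\item[(F1)] A bounded harmonic function $u$ on $\mathbb D$ has nontangential limits a.e., and $u=P[u^*\sigma]$.
\item[(F2)] A positive harmonic function on $\mathbb D$ is $P[\mu]$ for a finite measure $\mu\ge0$, and $P[\mu]^*$ equals the density of $\mu$ a.e.
\item[(F3)] If $\mu\ge0$, then $\mu(\{\xi':|\xi'-\xi|<\ell\})/\ell\to\infty$ as $\ell\to0$ for $\mu_s$-a.e.\ $\xi$.
\end{enumerate}
If $\varphi$ maps $\mathbb D$ conformally onto a bounded domain $W$, then $\varphi^*$ exists a.e.\ by (F1), and $\varphi^*(\xi)\in\partial W$ because $\varphi(\zeta)$ leaves every compact subset of $W$ as $|\zeta|\to1$.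

For $z\in V$, \emph{harmonic measure} $\omega_z$ is the image under $\psi^*$ of the probability measure $P_\xi(\psi^{-1}(z))\,d\sigma(\xi)$; it lives on $\partial V$. We write $\omega_V=\omega_{\psi(0)}$, the image of $\sigma$. All $\omega_z$, $z\in V$, are mutually absolutely continuous, since $\xi\mapsto P_\xi(\zeta)$ is bounded above and below. For $z\in\partial K$ let $\omega_z$ be the unit mass at $z$. Then $g(z)=\int g\,d\omega_z$ for all $g\in A(K)$ and $z\in K$: for $z\in V$ apply (F1) to $g\circ\psi$, whose boundary values are $g\circ\psi^*$.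

\subsection*{The $\bar\partial$-equation}
Let $\bar\partial=\frac12(\partial_x+i\partial_y)$. For a bounded measurable $u$ on a bounded open set $W$ put
\[
T_Wu(z)=\frac1\pi\int_W\frac{u(\zeta)}{z-\zeta}\,dA(\zeta).
\]
This is the convolution of a bounded, compactly supported function with the locally integrable fundamental solution $1/\pi z$ of $\bar\partial$; hence $T_Wu$ is continuous on $\mathbb C$ and $\bar\partial T_Wu=u$ in $W$ in the sense of distributions. Among sets $Y$ of given area, $\int_Y|z-\zeta|^{-1}dA(\zeta)$ is largest for the disk centered at $z$, where it equals $2\sqrt{\pi|Y|}$. Therefore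
\begin{equation}\label{eq:T}
|T_Wu|\le\tfrac2{\sqrt\pi}\,\|u\|\,|\{u\ne0\}|^{1/2}\quad\text{on }\mathbb C .
\end{equation}
If $\Gamma$ is locally Lipschitz on $W$ and $\bar\partial\Gamma$ is bounded, then $\Gamma-T_W\bar\partial\Gamma$ is continuous and annihilated by $\bar\partial$, hence holomorphic in $W$ by Weyl's lemma. Estimate \eqref{eq:T} is the source of all small errors in the paper: a bounded failure of holomorphy on a set of small area is corrected by a uniformly small function.

If $Y_0,Y_1$ are disjoint compact sets, a \emph{cutoff} is a Lipschitz function $\lambda:\mathbb C\to[0,1]$ equal to $0$ on $Y_0$ and $1$ on $Y_1$, for instance $\min(1,\operatorname{dist}(z,Y_0)/\operatorname{dist}(Y_0,Y_1))$, or a constant if one set is empty. It satisfies $|\bar\partial\lambda|\le|\nabla\lambda|\le\operatorname{Lip}(\lambda)$ a.e.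

\subsection*{Quoted theorems}
\emph{Hurwitz:} a locally uniform limit of zero-free holomorphic functions on a domain is zero-free or identically $0$. \emph{Walsh--Lebesgue} \cite[II.3]{gamelin}: if $K^c$ is connected, the real parts of polynomials are dense in $C_{\mathbb R}(\partial K)$. \emph{Eilenberg} \cite{kuratowski,burckel}: if $Z\subset\mathbb C$ is compact, $u:Z\to\mathbb C\setminus\{0\}$ is continuous, and a point $p_i$ is chosen in each bounded component of $\mathbb C\setminus Z$, then $u=e^{\varphi}\prod_i(z-p_i)^{n_i}$ on $Z$ with $\varphi\in C(Z)$ and integers $n_i$, of which finitely many are nonzero. Facts on Brownian motion are recalled in Section~\ref{sec:one}, where they are used.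

\section{Reduction to zero-free approximation}\label{sec:reduction}

\subsection*{Functions in $\widetilde A(K)$ are admissible}
This holds for every compact $K$. Let $p_n\to f$ uniformly in $\chi$; then $f$ is continuous. Let $V$ be a component and $z_0\in V$ with $f(z_0)=\infty$. On a small disk about $z_0$ we have $|f|>2$, so $|p_n|>1$ for large $n$. The zero-free holomorphic functions $1/p_n$ converge to the bounded function $1/f$ in $\chi$, hence uniformly, and $1/f$ vanishes at $z_0$. By Hurwitz's theorem $1/f\equiv0$ on the disk. Thus $V\cap f^{-1}(\infty)$ is open, and it is closed in $V$, so it is $V$ or empty. If it is empty, $f$ is bounded on compact subsets of $V$, the convergence is locally uniform in the Euclidean sense, and $f|_V$ is holomorphic.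

\subsection*{Disconnected complement}
Suppose $K^c$ is not connected. Then it has a bounded component $U$; let $z_0\in U$. The function $f=1/(z-z_0)$ is admissible and bounded on $K$. If $p_n\to f$ in $\chi$, then $p_n\to f$ uniformly, so the polynomials $1-(z-z_0)p_n$ tend to $0$ uniformly on $\partial U\subset K$ while they equal $1$ at $z_0$, against the maximum principle. Together with Theorem~\ref{thm:main} this proves Theorem~\ref{thm:converse}.

\subsection*{Admissible functions are quotients}
We want $f=g/h$ with $g,h\in A(K)$ without common zeros. The denominator should behave like $1/f$ where $f$ is large and be zero-free elsewhere. The two behaviors are joined across a band where $|f|$ is of moderate size; working with logarithms keeps the result zero-free, and the only obstruction to a logarithm of $f$ on the band is a winding number, which a rational factor removes. Connectedness of $K^c$ is not needed here.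

\begin{proposition}\label{prop:quotient}
Let $f$ be admissible on $K$. There are $g,h\in A(K)$ without common zeros such that $f=g/h$ and $h^{-1}(0)=f^{-1}(\infty)$. In particular $h$ is zero-free or identically $0$ on each component.
\end{proposition}

\begin{proof}
Sets such as $\{|f|\ge3\}$ are subsets of $K$. Let $Y=\{|f|\ge3\}$ and $Z=\{3\le|f|\le6\}$.

No bounded component $U$ of $\mathbb C\setminus Z$ is contained in $Y$. Otherwise $U$ is an open connected subset of $K$, so it lies in one component $V$; moreover $|f|>6$ on $U$, and $|f|=6$ on $\partial U\subset Z$. If $f|_V\equiv\infty$, then $f=\infty$ on $\partial U\subset\overline V$, which is false. If not, $f$ is finite and continuous on $\overline U$ and holomorphic in $U$, so $|f|\le6$ on $U$, which is also false.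

So the points $p_i$ in Eilenberg's theorem can be chosen outside $Y$: $f=re^{\varphi}$ on $Z$, where $r$ is a rational function without zeros or poles on $Y$ and $\varphi\in C(Z)$. Extend $\varphi$ to $C(K)$ by Tietze's theorem. Let $\beta$ be a cutoff equal to $1$ on $\{|f|\ge5\}$ and $0$ on $\{|f|\le4\}$, and put
\[
h_1=r/f\ \text{ on }\{|f|\ge5\},\qquad h_1=e^{-\beta\varphi}\ \text{ on }\{|f|\le6\},
\]
with $r/f=0$ where $f=\infty$. On the overlap $\beta=1$ and $e^{-\varphi}=r/f$, so $h_1\in C(K)$, and $h_1^{-1}(0)=f^{-1}(\infty)$.

On the open set $K^\circ\cap\{3<|f|<6\}$, $\varphi$ is a continuous logarithm of the holomorphic function $f/r$, hence holomorphic; on $K^\circ\cap\{|f|<4\}$, $\beta\varphi=0$. So $\beta\varphi$ is locally Lipschitz on $K^\circ\cap\{|f|<6\}$ with $\bar\partial(\beta\varphi)=\varphi\,\bar\partial\beta$. Let $u=\varphi\,\bar\partial\beta$ on this set and $u=0$ on the rest of $K^\circ$. Then $u$ is bounded and vanishes on $K^\circ\cap\{|f|>5\}$. Put $\Psi=T_{K^\circ}u$ and $h=h_1e^{\Psi}$. On $K^\circ\cap\{|f|<6\}$, $h=e^{\Psi-\beta\varphi}$ is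 holomorphic. On $K^\circ\cap\{|f|>5\}$, $\Psi$ is holomorphic, and so is $r/f$ (it is $0$ on components where $f\equiv\infty$). Hence $h\in A(K)$ and $h^{-1}(0)=f^{-1}(\infty)$. Finally let $g=fh$ on $\{|f|\le6\}$ and $g=re^{\Psi}$ on $\{|f|\ge5\}$. The definitions agree on the overlap, $g\in A(K)$, $g\ne0$ where $f=\infty$, and $f=g/h$.
\end{proof}

\subsection*{Theorem~\ref{thm:zerofree} implies Theorem~\ref{thm:main}}
Let $K^c$ be connected, $f=g/h$ as in Proposition~\ref{prop:quotient}, and $s=\min_K\sqrt{|g|^2+|h|^2}>0$. Given $\varepsilon>0$, Theorem~\ref{thm:zerofree} provides $G\in A(K)$ with $|e^G-h|\le\varepsilon$. Then $ge^{-G}\in A(K)$, and by \eqref{eq:chord}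
\[
\chi(ge^{-G},f)=\frac{2|g|\,|e^G-h|}{\sqrt{|g|^2+|e^G|^2}\,\sqrt{|g|^2+|h|^2}}\le\frac{2\varepsilon}{s}.
\]
A polynomial within $\varepsilon$ of $ge^{-G}$, given by Mergelyan's theorem, is within $2\varepsilon+2\varepsilon/s$ of $f$ in $\chi$.

\subsection*{The easy implications in Theorem~\ref{thm:zerofree}}
If (ii) holds, a polynomial $p$ with $|p-e^G|<\min(\varepsilon,\min_K|e^G|)$ on $K$ has no zeros on $K$; this gives (iii). Hurwitz's theorem gives (iii)$\Rightarrow$(i). It remains to prove (i)$\Rightarrow$(ii).

\medskip
\emph{From now on $K^c$ is connected and $h\in A(K)$ satisfies (i).} Multiplying $h$ by a positive constant, we assume $|h|<1$ on $K$, and we put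
\[
\nu=-\log|h|:K\to(0,\infty].
\]
This function is continuous. Sets such as $\{\nu\le t\}$ are subsets of $K$; for finite $s<t$ the sets $\{\nu\le s\}$ and $\{\nu\ge t\}$ are disjoint and compact, so they are separated by a cutoff. A component on which $h$ has no zeros is called \emph{zero-free}.

\section{A convex problem and two model cases}\label{sec:model}

The condition $e^G\approx h$ is not linear in $G$, but it follows from two convex conditions. Where $|h|$ is not small, $G$ should be close to a fixed logarithm of $h$. Where $|h|$ is small, it suffices that $|e^G|$ be small, and $\operatorname{Im}G$ is free. For $\Lambda>0$ let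
\[
X=\partial K\cap\{\nu\le\Lambda\},\qquad S=\partial K\cap\{\nu\ge\Lambda\}.
\]
These sets are compact and cover $\partial K$.

\begin{lemma}\label{lem:criterion}
Let $\Lambda,\delta>0$ and $L\in C(X)$ with $e^L=h$ on $X$. If $G\in A(K)$ satisfies $|G-L|\le2\delta$ on $X$ and $\operatorname{Re}G\le-\Lambda+2\delta$ on $S$, then $|e^G-h|\le\max(e^{2\delta}-1,\ e^{-\Lambda+2\delta}+e^{-\Lambda})$ on $K$.
\end{lemma}

\begin{proof}
On $X$, $|e^G-h|=|h|\,|e^{G-L}-1|\le e^{2\delta}-1$. On $S$, $|e^G-h|\le|e^G|+|h|$. Apply the maximum principle to $e^G-h\in A(K)$.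
\end{proof}

Logarithms are supplied by the next lemma.

\begin{lemma}\label{lem:log}
Let $Z\subset K$ be compact. The bounded components of $\mathbb C\setminus Z$ lie in $K^\circ$. If $u\in C(K)$ has no zeros on $Z$ and on these bounded components, then there is $G\in C(K)$ with $e^G=u$ on $Z$. In particular, for each finite $t$ there is $G\in C(K)$ with $e^G=h$ on $\{\nu\le t\}$.
\end{lemma}

\begin{proof}
The connected unbounded set $K^c$ lies in the unbounded component of $\mathbb C\setminus Z$, so the bounded components are open subsets of $K$. The union $\widehat Z$ of $Z$ and the bounded components is compact, and $\mathbb C\setminus\widehat Z$ has no bounded component. Eilenberg's theorem gives a continuous logarithm of $u$ on $\widehat Z$, which we extend to $K$ by Tietze's theorem. For $u=h$ and $Z=\{\nu\le t\}$, a bounded component $W$ of $\mathbb C\setminus Z$ lies in one component $V$, and $h\ne0$ on $\partial W\subset Z\cap\overline V$. So $h|_V\not\equiv0$, and by (i) $h$ is zero-free on $V\supset W$.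
\end{proof}

\begin{example}[empty interior]\label{ex:empty}
If $K^\circ=\emptyset$, then $A(K)=C(K)$ and $\partial K=K$. Take $G_0\in C(K)$ with $e^{G_0}=h$ on $X$ and put $G=-\min(\nu,\Lambda)+i\operatorname{Im}G_0$. Then $e^G=h$ on $X$ and $|e^G-h|\le2e^{-\Lambda}$ on $S$.
\end{example}

With interior points, the real and imaginary parts of $G$ can no longer be chosen independently. On a zero-free component $h=e^H$ with $H$ holomorphic, and near a boundary zero of $h$ both $\operatorname{Re}H$ and $\operatorname{Im}H$ may be unbounded. We remove the two defects one after the other. Once the real part is bounded, the function takes values in a vertical strip, and the following entire functions fold the strip into a bounded set while moving bounded parts of it very little and respecting the inequality $\operatorname{Re}w\le-a$.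

\begin{lemma}[folding a strip]\label{lem:fold}
Let $a,B>0$ and, for $t>0$,
\[
\phi_t(w)=\int_0^we^{t^2s^2}ds-a\big(1-e^{t^2w^2}\big).
\]
Then $\phi_t(w)\to w$ locally uniformly in $\mathbb C$ as $t\to0$. On the strip $\{-B\le\operatorname{Re}w\le0\}$ each $\phi_t$ is bounded, and for every $\delta\in(0,1]$ there is $t_0>0$ such that for $t\le t_0$ and all $w$ in the strip
\[
|\phi_t'(w)|\le2,\qquad|\operatorname{Re}\phi_t(w)|\le|\operatorname{Re}w|+a+1,\qquad\operatorname{Re}\phi_t(w)\le\max(\operatorname{Re}w,-a)+\delta .
\]
\end{lemma}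

\begin{proof}
The first claim holds because $e^{t^2s^2}\to1$ locally uniformly. Let $w=x+iy$ with $|x|\le B$, and $q=e^{-t^2y^2}\in(0,1]$; note $t|y|q\le1$. From $e^{t^2w^2}=q\,e^{t^2x^2}e^{2it^2xy}$ we get
\[
|e^{t^2w^2}-q|\le(e^{t^2B^2}-1)+2t^2B|y|q\le(e^{t^2B^2}-1)+2tB=:\epsilon(t),
\]
and $\epsilon(t)\to0$. Next, $\phi_t'(w)=e^{t^2w^2}(1+2at^2w)$, so $|\phi_t'(w)|\le e^{t^2B^2}q\,(1+2at^2B+2at^2|y|)$. The right side is at most $e^{t^2B^2}(1+2at^2B+2at)$, which tends to $1$, and it is an integrable function of $y$ independent of $x$, so $\phi_t$ is bounded on the strip. Integrate from $0$ to $iy$ and then horizontally to $w$: the first part is purely imaginary, and the second is $\int_0^xe^{t^2(s+iy)^2}ds$, which differs from $xq$ by at most $B\epsilon(t)$. Hence $\operatorname{Re}\phi_t(w)$ differs by at most $(a+B)\epsilon(t)$ from $qx+(1-q)(-a)$, a convex combination of $x$ and $-a$.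
\end{proof}

\begin{example}[one singular boundary point]\label{ex:singular}
Let $K$ be a closed disk, identified by a M\"obius map with the closed upper half-plane together with $\infty$, with coordinate $z=x+iy$. All logarithms have argument in $[0,\pi]$, and the logarithm of a quotient is the difference of the logarithms. Let
\[
h(z)=\frac{z}{2(z+i)}\,e^{-i/z},\qquad H(z)=\log\frac{z}{2(z+i)}-\frac iz .
\]
Since $\operatorname{Re}(-i/z)=-y/|z|^2\le0$, $h$ is continuous with $|h|\le\frac12$, and its only zero is the boundary point $0$. We ignore dilations. Fix $\Lambda\ge1$ and define $\eta>0$ by $\eta/(2\sqrt{1+\eta^2})=e^{-\Lambda}$. Then $S=[-\eta,\eta]$, $X$ is the closure of the rest of the boundary, and $L=H|_X$ is continuous.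

\emph{Bounding the real part.} The function $y/|z|^2$ is the Poisson integral of a mass $\pi$ at $0$. Spread this mass uniformly over $(-\varepsilon,\varepsilon)$, that is, replace $1/z$ by the mean of $1/(z-s)$ over $|s|<\varepsilon$, and also cut off the logarithmic singularity: for $0<\varepsilon\le\frac12\min(1,\eta)$ let
\[
G'(z)=\log\frac{z+i\varepsilon}{2(z+i)}-\frac{i}{2\varepsilon}\log\frac{z+\varepsilon}{z-\varepsilon}.
\]
The real part of the second term is $(\arg(z+\varepsilon)-\arg(z-\varepsilon))/2\varepsilon\in[-\pi/2\varepsilon,0]$, and $\varepsilon|z+i|\le|z+i\varepsilon|\le|z+i|$, so $-B\le\operatorname{Re}G'\le0$ with $B=\log(2/\varepsilon)+\pi/2\varepsilon$. For real $|x|\ge\eta$, power series expansion in $\varepsilon/x$ gives $|G'(x)-H(x)|\le2\varepsilon/\eta+\varepsilon^2/\eta^3$. For $|x|\le\eta$, $x\ne\pm\varepsilon$, the ratio $(x^2+\varepsilon^2)/(x^2+1)$ increases with $x^2$, so $\operatorname{Re}G'(x)\le-\Lambda+\frac12\log(1+\varepsilon^2/\eta^2)$.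

\emph{Bounding the imaginary part.} As $z\to\pm\varepsilon$, $\operatorname{Im}G'\to\mp\infty$. Let $G=\phi_t\circ G'$ with $a=\Lambda$. In the strip, $\phi_t(w)\to-\Lambda\pm i\sqrt\pi/2t$ as $\operatorname{Im}w\to\pm\infty$, by the splitting of the integral in the proof of Lemma~\ref{lem:fold}; so $G\in A(K)$. Given $\delta$, choose first $\varepsilon$ and then $t$ small. Since $G'$ is bounded on $X$, the hypotheses of Lemma~\ref{lem:criterion} hold.
\end{example}

The general proof follows this pattern, and three difficulties are invisible in the example. First, on a general component the construction yields a bounded holomorphic function with no continuity at the boundary, and there may be infinitely many components. Second, the mass at $0$ was far from the set where $\nu$ is small; in general, parts of that set may come arbitrarily close to the excess mass, and the place to which the mass is moved must be chosen with care. Third, $H$ provided a single logarithm $L$; in general $L$ has to be compatible with the constructions on all components at once. These are the subjects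 of Sections~\ref{sec:duality}, \ref{sec:one} and~\ref{sec:end}.

\section{Decoupling the components}\label{sec:duality}

If no $G\in A(K)$ satisfies the convex conditions of Lemma~\ref{lem:criterion}, the Hahn--Banach theorem produces a measure on $\partial K$ that annihilates all polynomials and separates. We show that such a measure splits into parts, one for each component, and that the part belonging to $V$ also annihilates the boundary values of bounded holomorphic functions on $V$. Bounded solutions on the individual components then contradict the separation.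

Let $A\subset C(\partial K)$ be the uniform closure of the polynomials. By Mergelyan's theorem and the maximum principle, restriction to $\partial K$ is an isometric isomorphism of $A(K)$ onto $A$; we identify the two. $A$ is a closed algebra, so $e^g\in A$ for $g\in A$. For $z\in K$ let $A_z=\{g\in A:g(z)=0\}$. Measures are complex Borel measures on $\partial K$, and $\mu\perp A$ means $\int g\,d\mu=0$ for all $g\in A$. The Walsh--Lebesgue theorem is used through the following device. Let $z\in K$ and let $u_n\ge0$ be continuous on $\partial K$ with $\int u_n\,d\omega_z\to0$. Choose $g_n\in A$ with $u_n\le\operatorname{Re}g_n\le u_n+\frac1n$ and, subtracting an imaginary constant, $g_n(z)\in\mathbb R$. Then $|e^{-g_n}|\le e^{-u_n}\le1$ on $\partial K$, $g_n(z)=\int\operatorname{Re}g_n\,d\omega_z\to0$, and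
\begin{equation}\label{eq:device}
\int|e^{-g_n}-1|^2d\omega_z\le2-2\operatorname{Re}\int e^{-g_n}d\omega_z=2-2e^{-g_n(z)}\to0 .
\end{equation}

\begin{lemma}[F.\ and M.\ Riesz]\label{lem:riesz}
Let $z\in K$, $\mu\perp A_z$, and let $\mu=\mu_a+\mu_s$ be the Lebesgue decomposition with respect to $\omega_z$. Then $\mu_a\perp A_z$ and $\mu_s\perp A$.
\end{lemma}

\begin{proof}
Choose compact sets $E_1\subset E_2\subset\cdots$ with $\omega_z(E_n)=0$ whose union carries $|\mu_s|$, and continuous $u_n\ge0$ with $u_n\ge n$ on $E_n$ and $\int u_n\,d\omega_z\le\frac1n$. The functions $f_n=e^{-g_n}\in A$ satisfy $|f_n|\le1$, $f_n\to0$ on $\bigcup E_n$, $f_n(z)\to1$, and by \eqref{eq:device}, along a subsequence, $f_n\to1$ $\omega_z$-a.e. For $g\in A_z$ we have $gf_n\in A_z$, so $0=\int gf_n\,d\mu\to\int g\,d\mu_a$ by dominated convergence. Thus $\mu_a\perp A_z$ and $\mu_s\perp A_z$. Since $f_n-f_n(z)\in A_z$, we get $f_n(z)\,\mu_s(\partial K)=\int f_n\,d\mu_s\to0$. So $\mu_s$ also annihilates the constants.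
\end{proof}

\begin{lemma}\label{lem:split}
Let $V_1,V_2,\dots$ be the components and $\mu\perp A$. There are disjoint Borel sets $B_j\subset\partial K$ such that the restrictions $\mu_j=\mu|_{B_j}$ satisfy $\mu_j\perp A$, $\mu_j\ll\omega_{V_j}$ and $\mu=\sum_j\mu_j$, with $\sum_j\|\mu_j\|=\|\mu\|$.
\end{lemma}

\begin{proof}
Put $N_0=\partial K$. Given $N_{j-1}$ with $\mu|_{N_{j-1}}\perp A$, decompose this measure with respect to $\omega_{V_j}$: there is an $\omega_{V_j}$-null Borel set $N_j\subset N_{j-1}$ such that, with $B_j=N_{j-1}\setminus N_j$, $\mu|_{B_j}\ll\omega_{V_j}$. By Lemma~\ref{lem:riesz}, $\mu|_{N_j}\perp A$, hence $\mu|_{B_j}\perp A$. The remainder $\mu'=\mu|_{\bigcap_jN_j}$ is the norm limit of the $\mu|_{N_j}$, so $\mu'\perp A$, and it is singular to every $\omega_{V_j}$. We show $\mu'=0$ by showing that its Cauchy transform $\hat\mu'(z)=\int(\zeta-z)^{-1}d\mu'(\zeta)$ vanishes a.e.\ in $\mathbb C$; this suffices because $\bar\partial\hat\mu'=-\pi\mu'$ in the sense of distributions.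

For $z\notin K$, $(\zeta-z)^{-1}\in A$, so $\hat\mu'(z)=0$. By Fubini's theorem, a.e.\ $z\in K$ satisfies $\int|\zeta-z|^{-1}d|\mu'|<\infty$. For such $z$, $\mu'(\{z\})=0$, and $\mu''=(\zeta-z)^{-1}\mu'$ is a finite measure that annihilates the polynomials $(\zeta-z)p(\zeta)$. These are dense in $A_z$: if polynomials $p_n$ tend to $g\in A_z$, so do $p_n-p_n(z)$. Moreover $\mu''$ is singular to $\omega_z$, both for $z\in V_j$ and for $z\in\partial K$. By Lemma~\ref{lem:riesz}, $\mu''\perp A$, and in particular $\hat\mu'(z)=\int d\mu''=0$.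
\end{proof}

A bounded holomorphic function on $V$ has boundary values on $\mathbb T$, after composition with $\psi$, rather than on $\partial V$. We transfer them to $\partial V$ by averaging over the fibers of $\psi^*$, so that nothing needs to be known about the injectivity of $\psi^*$. For $F\in H^\infty(\mathbb D)$, the functional $g\mapsto\int F^*\,(g\circ\psi^*)\,d\sigma$ on $L^1(\omega_V)$ has norm at most $\|F\|$, so there is a Borel function $F^\sharp$ with $|F^\sharp|\le\|F\|$ and
\begin{equation}\label{eq:sharp}
\int F^\sharp g\,d\omega_V=\int F^*\,(g\circ\psi^*)\,d\sigma,\qquad g\in L^1(\omega_V).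
\end{equation}

\begin{lemma}\label{lem:sharp}
If $\mu\perp A$ and $\mu\ll\omega_V$, then $\int F^\sharp d\mu=0$ for every $F\in H^\infty(\mathbb D)$.
\end{lemma}

\begin{proof}
Let $\omega=\omega_V$, $z_0=\psi(0)$, $\|F\|\le1$. Write $A_{z_0}^*$ for the space of complex conjugates of functions in $A_{z_0}$. By Walsh--Lebesgue, $A+A_{z_0}^*$ is dense in $C(\partial K)$, hence in $L^2(\omega)$. The two summands are orthogonal, because $\int fg\,d\omega=f(z_0)g(z_0)=0$ for $f\in A$, $g\in A_{z_0}$. Also $\int F^\sharp g\,d\omega=F(0)g(z_0)=0$ for $g\in A_{z_0}$, by \eqref{eq:sharp} and (F1) applied to $F\cdot(g\circ\psi)$. So $F^\sharp$ is orthogonal to $A_{z_0}^*$ and lies in the $L^2(\omega)$-closure of $A$: there are $f_n\in A$ with $f_n\to F^\sharp$ in $L^2(\omega)$. To make the convergence bounded, let $u_n=\log^+|f_n|\le(|f_n|-1)^+\le|f_n-F^\sharp|$, so that $\int u_n\,d\omega\to0$, and take $g_n$ as in \eqref{eq:device} with $z=z_0$. Then $e^{-g_n}f_n\in A$ is bounded by $1$ on $\partial K$ and a subsequence tends to $F^\sharp$ $\omega$-a.e., hence $|\mu|$-a.e. Dominated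 convergence finishes the proof.
\end{proof}

\begin{proposition}\label{prop:decouple}
Let $\Lambda,\delta>0$ and $L\in C(X)$ with $e^L=h$ on $X$. Suppose that for every component $V$ there is a bounded holomorphic function $F_V$ on $V$ such that for a.e.\ $\xi\in\mathbb T$, with $q=\psi_V^*(\xi)$,
\[
|(F_V\circ\psi_V)^*(\xi)-L(q)|\le\delta\ \text{ if }q\in X,\qquad\operatorname{Re}(F_V\circ\psi_V)^*(\xi)\le-\Lambda+\delta\ \text{ if }q\in S.
\]
Then there is $G\in A(K)$ with $|G-L|<2\delta$ on $X$ and $\operatorname{Re}G<-\Lambda+2\delta$ on $S$.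
\end{proposition}

The functions $F_V$ need not be uniformly bounded in $V$.

\begin{proof}
Let $\mathcal C$ be the set of $G\in C(\partial K)$ with $|G-L|<2\delta$ on $X$ and $\operatorname{Re}G<-\Lambda+2\delta$ on $S$; it is convex, and open because $X$ and $S$ are compact. Let $\mathcal C_0$ be defined by the inequalities $|G-L|\le\delta$ on $X$ and $\operatorname{Re}G\le-\Lambda+\delta$ on $S$. As in Example~\ref{ex:empty}, $L$ has an extension $\tilde L\in C(\partial K)$ with $\operatorname{Re}\tilde L=-\min(\nu,\Lambda)$, and $\tilde L\in\mathcal C_0\subset\mathcal C$.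

Suppose $\mathcal C\cap A=\emptyset$. The Hahn--Banach theorem gives a measure $\mu\ne0$ such that $G\mapsto\operatorname{Re}\int G\,d\mu$ vanishes on $A$ and is positive on $\mathcal C$; since $A$ is a complex subspace, $\mu\perp A$. If $G\in\mathcal C_0$ and $\|u\|<\delta$, then $G-u\in\mathcal C$; taking the supremum over $u$,
\begin{equation}\label{eq:sep}
\operatorname{Re}\int G\,d\mu\ge\delta\|\mu\|>0\qquad(G\in\mathcal C_0).
\end{equation}
Let $\mu=\sum\mu_j$ and $B_j$ be as in Lemma~\ref{lem:split}, and $F_j^\sharp=(F_{V_j}\circ\psi_{V_j})^\sharp$. By Lemma~\ref{lem:sharp}, $\int F_j^\sharp d\mu_j=0$. The constraints pass to $F_j^\sharp$: for $g\in L^1(\omega_{V_j})$ vanishing off $X$, \eqref{eq:sharp} gives $|\int(F_j^\sharp-\tilde L)g\,d\omega_{V_j}|\le\delta\int|g|\,d\omega_{V_j}$, and for $g\ge0$ vanishing off $S$ it gives $\int\operatorname{Re}F_j^\sharp\,g\,d\omega_{V_j}\le(-\Lambda+\delta)\int g\,d\omega_{V_j}$. Hence $|F_j^\sharp-L|\le\delta$ on $X$ and $\operatorname{Re}F_j^\sharp\le-\Lambda+\delta$ on $S$, $\omega_{V_j}$-a.e.\ and so $|\mu_j|$-a.e. The Borel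 function equal to $F_j^\sharp$ on $B_j$ would violate \eqref{eq:sep}; we replace it by a continuous one.

Let $\eta>0$. Choose $n$ with $\sum_{j>n}\|\mu_j\|<\eta$ and, by Lusin's theorem, compact sets $K_j\subset B_j$, $j\le n$, on which $F_j^\sharp$ is continuous and satisfies the constraints everywhere, with $\sum_{j\le n}(1+\|F_j^\sharp\|)\,|\mu_j|(\partial K\setminus K_j)<\eta$. Let $K'=\bigcup_{j\le n}K_j$; then $|\mu|(\partial K\setminus K')<2\eta$. The function $g=F_j^\sharp-\tilde L$ on $K_j$ is continuous on $K'$, with $|g|\le\delta$ on $K'\cap X$ and $\operatorname{Re}g\le\delta$ on $K'\cap S$. Tietze's theorem, followed by the nearest-point projection onto a closed convex set, extends $g$ first from $K'\cap X$ to $X$ with values in $\{|w|\le\delta\}$, and then from $X\cup K'$ to $\partial K$ with values in $\{\operatorname{Re}w\le\delta\}$. Let $\theta:\partial K\to[0,1]$ be continuous, equal to $1$ on $K'$, and supported in a neighborhood $O$ of $K'$ with $\|g\|\,|\mu|(O\setminus K')<\eta$. Then $G=\tilde L+\theta g\in\mathcal C_0$ and $G=F_j^\sharp$ on $K_j$. Since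 $\int_{K_j}F_j^\sharp d\mu=-\int_{\partial K\setminus K_j}F_j^\sharp d\mu_j$,
\[
\Big|\int G\,d\mu\Big|\le\sum_{j\le n}\Big|\int_{K_j}F_j^\sharp d\mu\Big|+\|\tilde L\|\,|\mu|(\partial K\setminus K')+\|g\|\,|\mu|(O\setminus K')\le2\eta+2\|\tilde L\|\eta .
\]
For small $\eta$ this contradicts \eqref{eq:sep}.
\end{proof}

\section{Harmonic functions on subdomains of a component}\label{sec:harmonic}

On one component we shall modify $H=\log h$ by a holomorphic function $E$ whose real part has boundary values $0$ wherever $\nu$ is small, and we need bounds for $E$ on subdomains of $V$ that reach the boundary. Since $\partial V$ may be irregular, ``boundary value $0$'' has a meaning only through conformal maps, and the first task is to show that the notion passes to subdomains.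

\begin{lemma}\label{lem:subord}
Let $\theta:\mathbb D\to\mathbb D$ be holomorphic.
\begin{enumerate}
\item[(a)] If $N\subset\mathbb T$ is null, then $\{\eta:\theta^*(\eta)\in N\}$ is null.
\item[(b)] If $F\in H^\infty(\mathbb D)$, then $(F\circ\theta)^*=F^*\circ\theta^*$ a.e.\ on $\{|\theta^*|=1\}$.
\item[(c)] If the density of a finite measure $\mu\ge0$ vanishes a.e.\ on a Borel set $Y\subset\mathbb T$, then $(P[\mu]\circ\theta)^*(\eta)=0$ for a.e.\ $\eta$ with $\theta^*(\eta)\in Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $O\supset N$ be open and $u=P[\mathbf 1_O\sigma]$; $u$ tends to $1$ at every point of $O$. The bounded harmonic function $u\circ\theta\ge0$ has boundary value $1$ where $\theta^*\in O$, so $\sigma(\{\theta^*\in O\})\le u(\theta(0))\le\frac{1+|\theta(0)|}{1-|\theta(0)|}\,\sigma(O)$, and $\sigma(O)$ is arbitrarily small.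

(b) Let $F_\rho(\zeta)=F(\rho\zeta)$, which is continuous on $\overline{\mathbb D}$. By (a), $(F_\rho\circ\theta)^*=F(\rho\theta^*)\to F^*(\theta^*)$ boundedly a.e.\ on $\{|\theta^*|=1\}$ as $\rho\uparrow1$. On the other hand $F_\rho\circ\theta\to F\circ\theta$ pointwise and boundedly in $\mathbb D$; by (F1), and since the functions $\xi\mapsto P_\xi(\zeta)$ span a dense subspace of $L^1(\sigma)$, $(F_\rho\circ\theta)^*\to(F\circ\theta)^*$ weak-$*$ in $L^\infty(\sigma)$. Testing with functions supported in $\{|\theta^*|=1\}$ identifies the limits.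

(c) Let $F=e^{-\Phi}$, where $\Phi$ is holomorphic with $\operatorname{Re}\Phi=P[\mu]$. Then $|F|\le1$, and $|F^*|=1$ a.e.\ on $Y$ by (F2). By (a) and (b), $e^{-P[\mu]\circ\theta}=|F\circ\theta|\to1$ at a.e.\ $\eta$ with $\theta^*(\eta)\in Y$.
\end{proof}

\begin{lemma}\label{lem:restrict}
Let $V$ be a component, $\mu\ge0$ a finite measure on $\mathbb T$, $U=P[\mu]\circ\psi^{-1}$, and $Y\subset\partial V$ a Borel set such that the density of $\mu$ vanishes at a.e.\ $\xi$ with $\psi^*(\xi)\in Y$. If $\varphi$ maps $\mathbb D$ conformally onto a subdomain of $V$, then $(U\circ\varphi)^*(\eta)=0$ for a.e.\ $\eta$ with $\varphi^*(\eta)\in Y$.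
\end{lemma}

\begin{proof}
Let $\theta=\psi^{-1}\circ\varphi$. If $\theta^*(\eta)$ exists and lies in $\mathbb D$, then $\varphi^*(\eta)=\psi(\theta^*(\eta))\in V$. So $|\theta^*(\eta)|=1$ for a.e.\ $\eta$ with $\varphi^*(\eta)\in Y$, and $\psi^*(\theta^*(\eta))=\varphi^*(\eta)\in Y$ by Lemma~\ref{lem:subord}(b) with $F=\psi$. Apply Lemma~\ref{lem:subord}(c) to the set $\{\xi:\psi^*(\xi)\in Y\}$.
\end{proof}

The next lemma says that a positive harmonic function with vanishing boundary values is exponentially small in a region that has small area but crosses an annulus of fixed size. Extended by zero, the function satisfies the sub-mean-value inequality, and each application of it on a disk of area $e|\Omega|$ gains a factor $e^{-1}$.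

\begin{lemma}[decay]\label{lem:decay}
Let $V,\mu,U$ be as in Lemma~\ref{lem:restrict}, $B=B(x,r)$, and suppose the density of $\mu$ vanishes at a.e.\ $\xi$ with $\psi^*(\xi)\in B$. Let $\Omega$ be a component of $V\cap B$ with $U\le C$ on $\Omega$. Then
\[
U\le C\exp\Big(1-\frac r2\Big(\frac{\pi}{e|\Omega|}\Big)^{1/2}\Big)\quad\text{on }\Omega\cap B(x,r/2).
\]
\end{lemma}

\begin{proof}
Let $\tilde U=U$ on $\Omega$ and $\tilde U=0$ on $B\setminus\Omega$. We claim that for $z\in\Omega$ and $\overline B(z,\rho)\subset B$, $U(z)$ is at most the mean of $\tilde U$ over the circle $\partial B(z,\rho)$. Let $\Omega'\subset\Omega$ be the component of $V\cap B(z,\rho)$ containing $z$. It is simply connected, since the inside of a Jordan curve in $\Omega'$ lies in both $V$ and $B(z,\rho)$. Let $\varphi:\mathbb D\to\Omega'$ be conformal with $\varphi(0)=z$. A point of $\partial\Omega'$ lies in $\partial V\cap B$ or in $V\cap\partial B(z,\rho)$. In the first case, $U\circ\varphi$ has boundary value $0$ a.e.\ by Lemma~\ref{lem:restrict}. In the second case $\varphi^*(\eta)\in V\cap B$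 is a limit of points of $\Omega$, hence lies in $\Omega$, and the boundary value is $\tilde U(\varphi^*(\eta))$. Since $U\circ\varphi$ is bounded, (F1) gives $U(z)\le\int\tilde U\,d\varphi^*_\#\sigma$, the integral taken over $\partial B(z,\rho)$, where $\varphi^*_\#\sigma$ is the image measure. On this circle $\varphi^*_\#\sigma$ is at most normalized arc length: if $O$ is a relatively open subset of the circle and $u_O$ the Poisson integral of $\mathbf 1_O$ in $B(z,\rho)$, then $u_O\circ\varphi\ge0$ has boundary value $1$ where $\varphi^*\in O$, so $\sigma(\{\varphi^*\in O\})\le u_O(z)$, the normalized length of $O$. The claim follows.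

Integrating over radii, $\tilde U(z)\le\frac1{\pi s^2}\int_{B(z,s)}\tilde U\,dA$ whenever $\overline B(z,s)\subset B$. Let $M(\rho)=\sup_{B(x,\rho)}\tilde U$ and $s=(e|\Omega|/\pi)^{1/2}$. If $\rho+s\le r$, then $M(\rho)\le\frac{|\Omega|}{\pi s^2}M(\rho+s)=e^{-1}M(\rho+s)$. Starting from $\rho=r/2$ we can iterate $\lfloor r/2s\rfloor\ge r/2s-1$ times, and $M(r)\le C$.
\end{proof}

A bounded harmonic function may have an unbounded conjugate. The conjugate grows along a long channel whose walls carry nonzero boundary values. The last lemma bounds the total conformal length of such walls by the Dirichlet integral of a function that separates them from the set under consideration.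

\begin{lemma}[oscillation]\label{lem:osc}
Let $W$ be a bounded simply connected domain, $W_0\subset W$ connected, $E$ holomorphic in $W$ with $|\operatorname{Re}E|\le D$, and $g:\mathbb C\to[0,1]$ Lipschitz with $g=1$ on $W_0$. Suppose that for a conformal map $\varphi:\mathbb D\to W$ and a.e.\ $\eta\in\mathbb T$, either $g(\varphi^*(\eta))=0$ or $(\operatorname{Re}E\circ\varphi)^*(\eta)=0$. Then $|\operatorname{Im}E(z_1)-\operatorname{Im}E(z_0)|\le D(1+M)$ for $z_0,z_1\in W_0$, where $M=\int_W|\nabla g|^2dA$.
\end{lemma}

\begin{proof}
Let $z_0\ne z_1$ and $\Sigma=\{t+is:|s|<\pi/2\}$. A conformal map of $\Sigma$ onto $\mathbb D$ can be chosen to send the real axis onto the hyperbolic geodesic through $\varphi^{-1}(z_0)$ and $\varphi^{-1}(z_1)$; it is analytic across the two boundary lines, so it preserves null sets and nontangential approach. We may therefore assume $\varphi:\Sigma\to W$, $\varphi(0)=z_0$, $\varphi(R)=z_1$ with $R>0$. Let $u=\operatorname{Re}E\circ\varphi$, let $f_\pm(x)$ be its boundary values at $x\pm i\pi/2$, and $Y_\pm=\{x:g(\varphi^*(x\pm i\pi/2))=0\}$.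 Then $|f_\pm|\le D$, and $f_\pm=0$ a.e.\ off $Y_\pm$.

The exponential maps $\Sigma$ onto the right half-plane, and $|e^{t+is}\mp ie^x|^2=2e^{t+x}(\cosh(t-x)\mp\sin s)$. So the Poisson formula of the half-plane becomes
\[
u(t+is)=\frac1{2\pi}\int_{\mathbb R}\Big[\frac{f_+(x)\cos s}{\cosh(t-x)-\sin s}+\frac{f_-(x)\cos s}{\cosh(t-x)+\sin s}\Big]dx .
\]
Differentiating at $s=0$ gives $\partial_su(t)=\frac1{2\pi}\int(f_+-f_-)(x)\cosh^{-2}(t-x)\,dx$, and by the Cauchy--Riemann equations
\[
\operatorname{Im}E(z_1)-\operatorname{Im}E(z_0)=-\int_0^R\partial_su(t)\,dt=-\frac1{2\pi}\int_{\mathbb R}(f_+-f_-)\,k\,dx,\qquad k(x)=\tanh(R-x)+\tanh x .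
\]
Here $0\le k\le2$, and at distance $d$ from $[0,R]$, $k\le1-\tanh d\le2e^{-2d}$, so the integral of $k$ outside $[0,R]$ is at most $2$. With $Y_\pm'=Y_\pm\cap[0,R]$ we obtain the bound $\frac D{2\pi}(2|Y_+'|+2|Y_-'|+4)$.

The connected set $\varphi^{-1}(W_0)$ contains $0$ and $R$, so for $0<t<R$ it contains a point $t+is_t$, where $g\circ\varphi=1$. For $t\in Y_+'$, $g\circ\varphi(t+is)\to0$ as $s\uparrow\pi/2$. The function $g\circ\varphi$ is locally Lipschitz, and the segment from $t+is_t$ to $t+i\pi/2$ has length less than $\pi$; by the Cauchy--Schwarz inequality, for a.e.\ such $t$ the integral of $|\nabla(g\circ\varphi)|^2$ over the segment is at least $1/\pi$. For $t\in Y_-'$ use the segment from $t-i\pi/2$ to $t+is_t$, which does not overlap the first. Integrating in $t$ and using the conformal invariance of the Dirichlet integral, $|Y_+'|+|Y_-'|\le\pi M$. The bound becomes $D(M+2/\pi)$.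
\end{proof}

\section{One component}\label{sec:one}

Fix $\Lambda\ge1$ and put $a=\Lambda+3$. The levels between $\Lambda$ and $a$ are reserved for Section~\ref{sec:end}; this section uses the levels from $a$ to $a+6$. By Lemma~\ref{lem:log} fix $G_0\in C(K)$ with $e^{G_0}=h$ on $\{\nu\le a+4\}$. There $\operatorname{Re}G_0=-\nu$, and $G_0$ is holomorphic on $K^\circ\cap\{\nu<a+4\}$. Fix a cutoff $\lambda$ equal to $1$ on $\{\nu\le a\}$ and $0$ on $\{\nu\ge a+\frac12\}$.

We construct on a zero-free component a bounded function that is an exact logarithm of $h$ on $\{\nu\le a\}$, has real part about $-a$ or less at the rest of the boundary, and is almost holomorphic. It is kept in this uncorrected form so that its branches can still be adjusted in Section~\ref{sec:end}.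

\begin{proposition}\label{prop:one}
Let $V$ be a zero-free component and $0<\delta'\le1$. There is a bounded, locally Lipschitz function $\Gamma:V\to\mathbb C$ such that
\begin{enumerate}
\item[(a)] $\Gamma=G_0+2\pi i\kappa$ on $V\cap\{\nu\le a\}$, where $\kappa$ is bounded, continuous and integer valued;
\item[(b)] $\bar\partial\Gamma$ is bounded and $|T_V\bar\partial\Gamma|\le\delta'$;
\item[(c)] $\limsup_{\rho\to1}\operatorname{Re}\Gamma(\psi(\rho\xi))\le-a+\delta'$ for a.e.\ $\xi$ with $\nu(\psi^*(\xi))\ge a$.
\end{enumerate}
There is $\eta_0>0$, depending on $\delta'$ but not on $V$, such that for $|V|\le\eta_0$ one may take $\kappa=0$ and $\Gamma=\lambda G_0-(1-\lambda)a$.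
\end{proposition}

\subsection{Small components, and the plan for the others}
Let $\Gamma=\lambda G_0-(1-\lambda)a$. On $V\cap\{\nu<a+4\}$ it is locally Lipschitz with $\bar\partial\Gamma=(G_0+a)\bar\partial\lambda$, and on $V\cap\{\nu>a+\frac12\}$ it is the constant $-a$. By \eqref{eq:T}, $|T_V\bar\partial\Gamma|\le\frac2{\sqrt\pi}\operatorname{Lip}(\lambda)(\|G_0\|+a)|V|^{1/2}$, which defines $\eta_0$. Since $\operatorname{Re}\Gamma=-\lambda\nu-(1-\lambda)a\le-\min(\nu,a)$ and $\nu$ is continuous, (c) holds.

Now let $V$ be an arbitrary zero-free component, $h=e^H$ on $V$ with $H$ holomorphic, $v=-\operatorname{Re}H=\nu|_V>0$, and $d(z)=\operatorname{dist}(z,\partial V)$. The components of $\{v<t\}\subset V$ are simply connected, by the maximum principle for $v$ inside a Jordan curve. A \emph{piece} is a component of $\{v<a+1\}$.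

As in Example~\ref{ex:singular}, we construct a bounded holomorphic $G''$ that is close to $H$ on a large compact set $Q\subset V$ and has small real part at boundary points where $\nu\ge a$. Near boundary points where $\nu<a$ we cannot expect $G''$ to be close to a logarithm of $h$, so on each piece we glue $G''$ to a branch $G_0+2\pi i\kappa$ by means of $\lambda$. The resulting $\bar\partial$-error is small on $Q$, and $V\setminus Q$ has small area. For \eqref{eq:T} to give a small bound, the difference between $G''$ and the chosen branch must be bounded on all pieces by a constant fixed \emph{before} $Q$, whereas $G''$ is chosen \emph{after} $Q$. Everything below serves this uniform bound.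

\subsection{Excess mass and cells}
By (F2), $v\circ\psi=P[m]$ with $m\ge0$, and the density of $m$ is $\nu\circ\psi^*$, finite a.e. Write
\[
m=\min(\nu\circ\psi^*,a+6)\,\sigma+m_e,\qquad U=P[m_e]\circ\psi^{-1}.
\]
The \emph{excess} $m_e\ge0$ has singular part $m_s$ and density $(\nu\circ\psi^*-a-6)^+$, and $0\le U\le v$. It is to be replaced by a measure with bounded density. For integers $n$ with $\ell=2\pi/n\le\frac1{100}$ divide $\mathbb T$ into $n$ half-open arcs $I$ of length $\ell$ with midpoints $\xi_I$, and put $z_I=(1-\ell)\xi_I$. Call $I$ \emph{high} if $v(\psi(z_I))\ge a+5$, and \emph{low} otherwise. We shall discard the excess on low arcs, which is small, and on each high arc $I$ spread the mass $m_e(I)$ uniformly over a subset $J_I\subset I$.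

Two requirements govern the choice of $J_I$. It must avoid boundary points where $\nu$ is small, so that the boundary values there do not change. And it must keep away from the region where $v$ is small, so that the Poisson integral of the new measure stays bounded there, uniformly in $n$. That region may approach $I$ in infinitely many places, so we cut it into countably many cells and keep from each cell a distance proportional to its area; the areas are summable, and the loss for cells of small area is repaid by Lemma~\ref{lem:decay}.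

By uniform continuity of $|h|$ choose $r>0$ such that for $z,z'\in K$ with $|z-z'|\le2r$
\begin{equation}\label{eq:r}
\nu(z)\le a+3\ \Rightarrow\ \nu(z')<a+4,\qquad\nu(z)\le a+4\ \Rightarrow\ \nu(z')<a+5 .
\end{equation}
Cover $K$ by disks $B(x_l,r/2)$, $1\le l\le l_0$. A \emph{cell} is a set $\Omega$ which, for some $l$, is a component of $V\cap B(x_l,r)$ containing a point $z\in B(x_l,r/2)$ with $v(z)<a+3$. For such $l$, \eqref{eq:r} gives $\nu<a+4$ on $K\cap B(x_l,r)$; in particular $v<a+4$ on every cell. There are countably many cells, and $\sum_\Omega|\Omega|\le A_0:=l_0|V|$. Put $\alpha_\Omega=|\Omega|/(64A_0)$, so that $\sum_\Omega\alpha_\Omega\le\frac1{64}$.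

\subsection{Where to put the mass}

\begin{lemma}\label{lem:place}
There is $n_0$ such that for $n\ge n_0$ every high arc $I$ contains a measurable set $J_I$ with $|J_I|>0$ and
\begin{enumerate}
\item[(i)] $\psi^*(\xi)$ exists and $\nu(\psi^*(\xi))\ge a+4$ for $\xi\in J_I$;
\item[(ii)] $\operatorname{dist}(\xi,\psi^{-1}(\Omega))\ge\alpha_\Omega\ell$ for $\xi\in J_I$ and every cell $\Omega$.
\end{enumerate}
\end{lemma}

The reason is this. The point $y=\psi(z_I)$ is very close to $\partial V$ but at distance more than $2r$ from every point where $\nu\le a+4$, so Brownian motion from $y$ is unlikely to reach a cell before leaving $V$. Seen in the disk, sets that are rarely hit from $z_I$ cast short shadows on $I$ (Figure~\ref{fig:arc}).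

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[gray] (-4,0)--(4,0) node[right,black]{$\mathbb T$};
\fill[gray!35] (-1.7,0.45) ellipse (0.45 and 0.25);
\fill[gray!35] (1.4,0.3) ellipse (0.3 and 0.3);
\node at (-1.7,1.0) {$\psi^{-1}(\Omega)$};
\node at (1.4,0.9) {$\psi^{-1}(\Omega')$};
\draw[dashed] (-2.15,0.45)--(-2.15,0) (-1.25,0.45)--(-1.25,0) (1.1,0.3)--(1.1,0) (1.7,0.3)--(1.7,0);
\draw[line width=2pt] (-3,0)--(-2.35,0) (-1.05,0)--(0.95,0) (1.85,0)--(3,0);
\node at (-1.7,-0.3) {$R_\Omega$};
\node at (1.4,-0.3) {$R_{\Omega'}$};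
\fill (0,2.1) circle (1.5pt) node[right]{$z_I$};
\draw[<->] (-3,-0.7)--(3,-0.7) node[midway,below]{$I$};
\end{tikzpicture}
\caption{A high arc $I$ of the unit circle, drawn as a segment and not to scale, with the disk above it. The gray sets are preimages under $\psi$ of cells near $I$. Removing from $I$ their radial projections $R_\Omega$ and a margin of size comparable to $\alpha_\Omega\ell$ around each leaves the bold set, whose points keep distance at least $\alpha_\Omega\ell$ from each gray set.}\label{fig:arc}
\end{figure}

Let $(b_t)$ be planar Brownian motion, $\mathbb P_z$ its law when started at $z$, and $\tau_W=\inf\{t:b_t\notin W\}$ for open $W$; $\tau=\tau_{\mathbb D}$. We use the strong Markov property and the following facts.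
\begin{enumerate}
\item[(B1)] If $W$ is a bounded domain and $u$ is harmonic in $W$ and continuous on $\overline W$, then $u(z)=\mathbb E_zu(b_{\tau_W})$. Thus the law of $b_{\tau_W}$ is harmonic measure; for $W=\mathbb D$ it is $P_\xi(z)\,d\sigma(\xi)$.
\item[(B2)] If $\varphi:W\to W'$ is conformal, then $\varphi(b_t)$, $t<\tau_W$, is after a time change a Brownian motion from $\varphi(z)$ run until it leaves $W'$.
\item[(B3)] If $F\in H^\infty(\mathbb D)$ and $\tau_k$ is the exit time from $\{|\zeta|<1-\frac1k\}$, then $F(b_{\tau_k})\to F^*(b_\tau)$ almost surely. Indeed $F(b_{\tau_k})=\mathbb E[F^*(b_\tau)\mid\mathcal F_{\tau_k}]$ by (F1), (B1) and the strong Markov property; apply martingale convergence, noting that $b_\tau=\lim b_{\tau_k}$ is measurable for the $\sigma$-field generated by the $\mathcal F_{\tau_k}$.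
\item[(B4)] Beurling's estimate \cite[Ch.~III]{garnett}: there is an absolute constant $C_0$ such that for every bounded simply connected domain $W$, $y\in W$ and $\rho>0$, $\mathbb P_y(\tau_{B(y,\rho)}<\tau_W)\le C_0(\operatorname{dist}(y,\partial W)/\rho)^{1/2}$.
\end{enumerate}
We also use Koebe's theorems: if $f$ is univalent in $B(\zeta_0,\delta)$, then $f(B(\zeta_0,\delta))\supset B(f(\zeta_0),\frac14|f'(\zeta_0)|\delta)$, and $|f(\zeta)-f(\zeta_0)|\le|f'(\zeta_0)|\,\delta s/(1-s)^2$ for $|\zeta-\zeta_0|\le s\delta$, $s<1$; and the $5r$-covering lemma: a family of balls of bounded radii in a separable metric space has a countable disjoint subfamily whose fivefold enlargements cover the union.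

\begin{proof}[Proof of Lemma~\ref{lem:place}]
The letters $c_i,C_i$ denote positive absolute constants. Let $J_I$ be the set of all $\xi\in I$ satisfying (i) and (ii); it is measurable, (ii) being a countable family of closed conditions. We show $|I\setminus J_I|<\ell$. Let $s_n=\sup\{d(\psi(\zeta)):1-2\ell\le|\zeta|<1\}$ and $\epsilon_n=C_0(s_n/r)^{1/2}$. Both tend to $0$, since the sets $\{d\ge s\}$ are compact in $V$. Let $I$ be high, $y=\psi(z_I)$, and $\mathcal U=\bigcup_\Omega\psi^{-1}(\Omega)$.

\emph{Step 1: escape is unlikely.} By \eqref{eq:r}, $\nu>a+4$ on $K\cap\overline B(y,2r)$. By (B2) and (B4), under $\mathbb P_{z_I}$ the path $\psi(b_t)$, $t<\tau$, leaves $B(y,r)$ with probability at most $\epsilon_n$. It does so if $b_t\in\mathcal U$ for some $t<\tau$, since $\nu<a+4$ on cells, and, by (B3) with $F=\psi$, almost surely also if $\nu(\psi^*(b_\tau))<a+4$. Hence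
\begin{equation}\label{eq:escape}
\mathbb P_{z_I}(b\text{ hits }\mathcal U\text{ before }\tau)\le\epsilon_n,\qquad\mathbb P_{z_I}\big(\nu(\psi^*(b_\tau))<a+4\big)\le\epsilon_n .
\end{equation}
For $\xi\in I$, $|\xi-z_I|\le\frac32\ell$, so $P_\xi(z_I)\ge4/9\ell$. By (B1), the set of $\xi\in I$ violating (i) has length at most $C_1\epsilon_n\ell$ with $C_1=9\pi/2$.

\emph{Step 2: cells near $I$ are confined.} Call a cell $\Omega$ \emph{near} if $\operatorname{dist}(\psi^{-1}(\Omega),I)<\ell/4$; for the others (ii) holds on all of $I$, as $\alpha_\Omega<\frac14$. Let $\Omega$ be near and $C=\psi^{-1}(\Omega)$, a connected open set. We claim $C\subset B(\xi_I,2\ell)$ for large $n$, uniformly in $I$ and $\Omega$. The set $C$ contains a point $\zeta'$ with $|\zeta'-\xi_I|<\frac34\ell$. Suppose it contains $\zeta''$ with $|\zeta''-\xi_I|\ge2\ell$. The map $M(\zeta)=i(\xi_I-\zeta)/(\xi_I+\zeta)$ sends $\mathbb D$ onto the upper half-plane. From $2-|\xi_I-\zeta|\le|\xi_I+\zeta|\le2$ we get $|M(\zeta')|<0.39\,\ell$ and $|M(\zeta'')|\ge\ell$, while $M(z_I)=i\ell/(2-\ell)$ lies on the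 segment $i[0.5\,\ell,0.51\,\ell]$. So $M(C)$ contains a curve $\gamma$ crossing the half-annulus $\mathcal A=\{0.39\,\ell<|w|<0.98\,\ell,\ \operatorname{Im}w>0\}$ from the inner to the outer circle. The logarithm maps $\overline{\mathcal A}$ onto a rectangle, and in a rectangle a curve joining one pair of opposite sides meets every curve joining the other pair. Therefore a path in $\mathcal A$ from $M(z_I)$ to the positive real interval of $\partial\mathcal A$ and a path from $M(z_I)$ to the negative interval cannot both avoid $\gamma$: for one of the two intervals, every path to it meets $\gamma$. After scaling by $1/\ell$, the harmonic measure of each interval is a positive continuous function on the compact segment $i[0.5,0.51]$, so Brownian motion from $M(z_I)$ leaves $\mathcal A$ through that interval with probability at least $c_1$. By (B2), $b$ hits $\mathcal U$ with probability at least $c_1$, contradicting \eqref{eq:escape} once $\epsilon_n<c_1$.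

\emph{Step 3: margins.} By Step 2 the radial projection $R_\Omega\subset\mathbb T$ of $C$ is an arc. If $\xi\in\mathbb T$, $\zeta\in C$ and $|\xi-\zeta|<\alpha_\Omega\ell$, then $1-|\zeta|<\alpha_\Omega\ell$, so $|\xi-\zeta/|\zeta||<2\alpha_\Omega\ell$. An arc of at most half the circle is at most $\pi/2$ times its chord, so the points violating (ii) for $\Omega$ and lying outside $R_\Omega$ form a set of length at most $2\pi\alpha_\Omega\ell\le8\alpha_\Omega\ell$. The sum over all near cells is at most $\ell/8$.

\emph{Step 4: the projections are short.} For $\zeta$ in the preimage of a near cell let $\operatorname{Sh}(\zeta)=\{\xi\in\mathbb T:|\xi-\zeta/|\zeta||<1-|\zeta|\}$. These arcs cover $\bigcup R_\Omega$, the union over near cells. The covering lemma yields points $\zeta_i$ with disjoint $\operatorname{Sh}(\zeta_i)$ and $|\bigcup R_\Omega|\le5\pi\sum_i\delta_i$, where $\delta_i=1-|\zeta_i|<2\ell$. We show that for large $n$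
\begin{equation}\label{eq:hit}
\mathbb P_{z_I}\big(b\text{ hits }\mathcal U\text{ before }\tau,\ b_\tau\in\operatorname{Sh}(\zeta_i)\big)\ge c_2\,\delta_i/\ell .
\end{equation}
These events are disjoint, so \eqref{eq:escape} gives $\sum_i\delta_i\le\epsilon_n\ell/c_2$ and $|\bigcup R_\Omega|\le C_2\epsilon_n\ell$.

Fix $i$, write $\delta=\delta_i$, and let $\zeta_i\in C=\psi^{-1}(\Omega)$, $\Omega$ a component of $V\cap B(x_l,r)$ meeting $B(x_l,r/2)$. First, $C\not\subset B(\zeta_i,\delta/4)$. Indeed $\Omega\ne V$ because $y\notin\Omega$, so $\Omega$ has a boundary point in $V$, which must lie on $\partial B(x_l,r)$; hence $\operatorname{diam}\Omega\ge r/2$. Koebe's theorems in $B(\zeta_i,\delta)\subset\mathbb D$ give $|\psi(\zeta)-\psi(\zeta_i)|\le\frac49|\psi'(\zeta_i)|\delta\le\frac{16}9d(\psi(\zeta_i))$ for $|\zeta-\zeta_i|\le\delta/4$, so $\psi(B(\zeta_i,\delta/4))$ has diameter at most $4s_n<r/2$ for large $n$. Thus $C$ contains a curve $\gamma_i$ from $\zeta_i$ to $\partial B(\zeta_i,\delta/4)$ inside $\overline B(\zeta_i,\delta/4)$. Fix $c_0\in(0,\frac18)$ with $C_0(8c_0)^{1/2}\le\frac12$.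 We follow the path in three stages.

\emph{Reaching $\overline B=\overline B(\zeta_i,c_0\delta)$.} Let $g(\zeta)=\log|(1-\bar\zeta_i\zeta)/(\zeta-\zeta_i)|$, harmonic in $\mathbb D\setminus\{\zeta_i\}$ and $0$ on $\mathbb T$. The identity $1-\bar\zeta_i\zeta=(1-|\zeta_i|^2)+\bar\zeta_i(\zeta_i-\zeta)$ gives $g\le\log(3/c_0)$ on $\partial\overline B$, and $|1-\bar\zeta_iz_I|\le2\delta+3\ell\le7\ell$. With $-\log x\ge1-x$,
\[
2g(z_I)\ge1-\Big|\frac{z_I-\zeta_i}{1-\bar\zeta_iz_I}\Big|^2=\frac{(1-|z_I|^2)(1-|\zeta_i|^2)}{|1-\bar\zeta_iz_I|^2}\ge\frac{\delta}{49\,\ell}.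
\]
If $z_I\notin\overline B$, (B1) in $\mathbb D\setminus\overline B$ shows that $\overline B$ is hit before $\tau$ with probability at least $g(z_I)/\log(3/c_0)\ge c_3\delta/\ell$, $c_3=1/(98\log(3/c_0))$. If $z_I\in\overline B$, the probability is $1\ge c_3\delta/\ell$.

\emph{Hitting $\gamma_i$.} Start at $x\in\overline B\setminus\gamma_i$, and let $W$ be the component of $B(\zeta_i,\delta/4)\setminus\gamma_i$ containing $x$. It is simply connected, because the connected unbounded set $\gamma_i\cup\{|\zeta-\zeta_i|\ge\delta/4\}$ lies outside every Jordan curve in $W$. The segment from $x$ to $\zeta_i\notin W$ meets $\partial W$, so $\operatorname{dist}(x,\partial W)\le c_0\delta$. By (B4), $\tau_W\le\tau_{B(x,\delta/8)}$ with probability at least $\frac12$, and then $b_{\tau_W}\in\overline B(x,\delta/8)\subset B(\zeta_i,\delta/4)$, so $b_{\tau_W}\in\gamma_i\subset\mathcal U$.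

\emph{Exiting through $\operatorname{Sh}(\zeta_i)$.} For $\zeta\in\gamma_i$ and $\xi\in\operatorname{Sh}(\zeta_i)$ we have $1-|\zeta|\ge\delta/2$ and $|\xi-\zeta|\le\frac52\delta$, so $P_\xi(\zeta)\ge2/25\delta$. As $|\operatorname{Sh}(\zeta_i)|\ge2\delta$, the exit probability is at least $2/25\pi$.

The strong Markov property gives \eqref{eq:hit} with $c_2=c_3/25\pi$. Adding Steps 1, 3 and 4, $|I\setminus J_I|\le(C_1\epsilon_n+\frac18+C_2\epsilon_n)\ell<\ell$ for $n\ge n_0$, with $n_0$ independent of $I$.
\end{proof}

\subsection{Bounding the real part}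
For $n\ge n_0$ define
\[
w_n=\sum_{I\text{ high}}\frac{m_e(I)}{\sigma(J_I)}\,\mathbf 1_{J_I},\qquad p_n=P[w_n\sigma]\circ\psi^{-1},\qquad E_n\circ\psi(\zeta)=\int\frac{\xi+\zeta}{\xi-\zeta}\,d(m_e-w_n\sigma)(\xi).
\]
The density $w_n$ is bounded, $E_n$ is holomorphic in $V$, and $\operatorname{Re}E_n=U-p_n$.

\begin{lemma}\label{lem:E}
There are constants $D_1,D_2$ independent of $n$ such that:
\begin{enumerate}
\item[(a)] $-B_n\le\operatorname{Re}(H+E_n)\le0$ in $V$ with $B_n<\infty$, and $\operatorname{Re}(H+E_n)\circ\psi$ has a radial limit at most $-a$ at a.e.\ $\xi$ with $\nu(\psi^*(\xi))\ge a$;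
\item[(b)] $E_n\to0$ locally uniformly in $V$;
\item[(c)] $|\operatorname{Re}E_n|\le D_1$ on $\{v<a+3\}$;
\item[(d)] $\operatorname{Im}E_n$ oscillates by at most $D_2$ on every piece.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $-\operatorname{Re}(H+E_n)\circ\psi=P[m-m_e+w_n\sigma]$ is the Poisson integral of the bounded density $\min(\nu\circ\psi^*,a+6)+w_n\ge0$, which is at least $a$ where $\nu\circ\psi^*\ge a$.

(b) Let $k_\zeta(\xi)=(\xi+\zeta)/(\xi-\zeta)$. On a high arc $m_e$ and $w_n\sigma$ have equal mass, and $w_n=0$ on low arcs. So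
\[
E_n\circ\psi(\zeta)=\sum_{I\text{ high}}\int_I\big(k_\zeta(\xi)-k_\zeta(\xi_I)\big)\,d(m_e-w_n\sigma)(\xi)+\sum_{I\text{ low}}\int_Ik_\zeta\,dm_e .
\]
The first sum tends to $0$ locally uniformly, since $\|m_e-w_n\sigma\|\le2\|m_e\|$ and $\ell\to0$. For the second we show that $m_e$-a.e.\ $\xi$ lies in a high arc for all large $n$; then the excess on low arcs tends to $0$ by dominated convergence. Let $I\ni\xi$ be the arc of the $n$th division. Since $|z_I-\xi|\le\frac32(1-|z_I|)$, $z_I\to\xi$ nontangentially. The absolutely continuous part of $m_e$ is carried by points where $\psi^*(\xi)$ exists and $\nu(\psi^*(\xi))>a+6$, and there $v(\psi(z_I))\to\nu(\psi^*(\xi))$. For the singular part, $|\xi'-\xi|<\ell$ implies $P_{\xi'}(z_I)\ge\ell/(\frac52\ell)^2$, so $v(\psi(z_I))\ge\frac4{25}\,m(\{|\xi'-\xi|<\ell\})/\ell\to\infty$ at $m_s$-a.e.\ $\xi$ by (F3).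

(c) On $\{v<a+3\}$ we have $\operatorname{Re}E_n\le U\le v<a+3$ and $\operatorname{Re}E_n\ge-p_n$, so we must bound $p_n$. Let $v(z)<a+3$, $z\in B(x_l,r/2)$, and let $\Omega$ be the component of $V\cap B(x_l,r)$ containing $z$, a cell. For $\zeta\in\psi^{-1}(\Omega)$, $I$ high, $\xi\in I$ and $\xi'\in J_I$, property (ii) of Lemma~\ref{lem:place} gives
\[
\frac{P_{\xi'}(\zeta)}{P_\xi(\zeta)}=\frac{|\xi-\zeta|^2}{|\xi'-\zeta|^2}\le\Big(1+\frac{\ell}{|\xi'-\zeta|}\Big)^2\le4\alpha_\Omega^{-2}.
\]
Average over $\xi'\in J_I$ with respect to $\sigma$, integrate over $\xi\in I$ with respect to $m_e$, and sum over high $I$: $p_n\le4\alpha_\Omega^{-2}U$ on $\Omega$. On $\Omega$, $U\le v<a+4$, and the density of $m_e$ vanishes where $\psi^*(\xi)\in B(x_l,r)$, since $\nu<a+4$ on $K\cap B(x_l,r)$. Lemma~\ref{lem:decay} yields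
\[
p_n(z)\le D:=\sup_{0<s\le A_0}4(64A_0)^2s^{-2}(a+4)\exp\Big(1-\frac r2\Big(\frac\pi{es}\Big)^{1/2}\Big)<\infty,
\]
the exponential decay beating $s^{-2}$ as $s\to0$. Take $D_1=\max(D,a+3)$.

(d) Let $g$ be a cutoff equal to $1$ on $\{\nu\le a+1\}$ and $0$ on $\{\nu\ge a+2\}$. Let $W_0$ be a piece, $W\supset W_0$ the component of $\{v<a+3\}$ containing it, and $\varphi:\mathbb D\to W$ conformal. If $q=\varphi^*(\eta)$ has $g(q)\ne0$, then $\nu(q)<a+2$. Points of $V\cap\partial W$ have $v=a+3$, so $q\in Y:=\partial V\cap\{\nu<a+4\}$. The densities of $m_e$ and, by Lemma~\ref{lem:place}(i), of $w_n\sigma$ vanish where $\psi^*\in Y$. By Lemma~\ref{lem:restrict}, $U\circ\varphi$ and $p_n\circ\varphi$ have boundary value $0$ at a.e.\ such $\eta$. Lemma~\ref{lem:osc} and (c) give (d) with $D_2=D_1(1+\operatorname{Lip}(g)^2|V|)$.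
\end{proof}

\subsection{Folding and gluing}
We finish the proof of Proposition~\ref{prop:one}. Let $G'=H+E_n$ and $G''=\phi_t\circ G'$, with $\phi_t$ from Lemma~\ref{lem:fold} for the present $a$, $B=B_n$, $\delta=\delta'$ and $t\le t_0$; here $t_0$ depends on $n$. By Lemma~\ref{lem:E}(a), $G''$ is bounded and holomorphic in $V$.

On a piece $\Delta$, $H$ and $G_0$ are continuous logarithms of $h$, so $H=G_0+2\pi ik_\Delta$ with $k_\Delta\in\mathbb Z$, and $\operatorname{Im}H$ oscillates by at most $2\|G_0\|$. By Lemma~\ref{lem:E}(c),(d), $\operatorname{Re}G'\in[-(a+1+D_1),0]$ on $\Delta$, and $G'(\Delta)$ has diameter at most $D_3=a+1+D_1+2\|G_0\|+D_2$. The strip is convex and $|\phi_t'|\le2$, so $G''(\Delta)$ has diameter at most $2D_3$, and $|\operatorname{Re}G''|\le2a+2+D_1$ on $\Delta$.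

Let $Q\subset V$ be compact and $0<\varepsilon_1\le1$, and suppose
\begin{equation}\label{eq:Q}
|G''-H|\le\varepsilon_1\quad\text{on }Q .
\end{equation}
If $\Delta\cap Q\ne\emptyset$, put $\kappa_\Delta=k_\Delta$. Otherwise pick a point of $\Delta$ and $\kappa_\Delta\in\mathbb Z$ with $|\operatorname{Im}(G''-G_0)-2\pi\kappa_\Delta|\le\pi$ at that point. In either case there is a point of $\Delta$ at which $|G''-G_0-2\pi i\kappa_\Delta|\le\pi+2a+2+D_1+\|G_0\|$, and $G''-G_0$ oscillates on $\Delta$ by at most $2D_3+2\|G_0\|$. Hence
\[
|G''-G_0-2\pi i\kappa_\Delta|\le D_4\ \text{ on }\Delta,\qquad|G''-G_0-2\pi i\kappa_\Delta|\le\varepsilon_1\ \text{ on }\Delta\cap Q,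
\]
where $D_4=\pi+2a+2+D_1+2D_3+3\|G_0\|$ does not depend on $n,t,Q,\varepsilon_1,\Delta$. Define
\[
\Gamma=\lambda\,(G_0+2\pi i\kappa_\Delta)+(1-\lambda)G''\ \text{ on each piece }\Delta,\qquad\Gamma=G''\ \text{ on }\{v\ge a+1\}.
\]
On the open set $\{v>a+\frac12\}$ we have $\Gamma=G''$, and this set and the pieces cover $V$; so $\Gamma$ is locally Lipschitz. Property (a) holds with $\kappa=\kappa_\Delta$ on $\Delta$, and $2\pi|\kappa_\Delta|\le\|G''\|+\|G_0\|+D_4$ shows that $\kappa$ and $\Gamma$ are bounded. Further $\bar\partial\Gamma=(G_0+2\pi i\kappa_\Delta-G'')\,\bar\partial\lambda$ on $\Delta$ and $\bar\partial\Gamma=0$ on $\{v>a+\frac12\}$. Applying \eqref{eq:T} on $Q$ and on $V\setminus Q$,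
\[
|T_V\bar\partial\Gamma|\le\tfrac2{\sqrt\pi}\operatorname{Lip}(\lambda)\big(\varepsilon_1|V|^{1/2}+D_4|V\setminus Q|^{1/2}\big).
\]
Choose $Q$ and $\varepsilon_1$ so that this is at most $\delta'$; then $n\ge n_0$ with $|E_n|\le\varepsilon_1/2$ on $Q$; then $t\le t_0$ with $|\phi_t(G')-G'|\le\varepsilon_1/2$ on $Q$, possible since $G'(Q)$ is compact. Now \eqref{eq:Q} holds, and with it (b).

For (c), $\operatorname{Re}\Gamma=-\lambda v+(1-\lambda)\operatorname{Re}G''\le\max(-v,\operatorname{Re}G'')$ throughout $V$. At a.e.\ $\xi$ with $\nu(\psi^*(\xi))\ge a$, radially, $v\circ\psi\to\nu(\psi^*(\xi))\ge a$, and $\limsup\operatorname{Re}G''\circ\psi\le-a+\delta'$ by Lemma~\ref{lem:E}(a) and the last inequality of Lemma~\ref{lem:fold}. Proposition~\ref{prop:one} is proved. \qed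

\section{Matching the branches}\label{sec:end}

We complete the proof of (i)$\Rightarrow$(ii). Fix $\Lambda\ge1$ and $0<\delta<1$, and keep $a=\Lambda+3$, $G_0$ and $\lambda$ from Section~\ref{sec:one}. Proposition~\ref{prop:decouple} requires a single continuous logarithm $L$ on $X$, while the functions $\Gamma_V$ of Proposition~\ref{prop:one} use branches $G_0+2\pi i\kappa_V$ chosen separately on each component. We first find a logarithm $G_0+2\pi ik$ on $\{\nu\le\Lambda+1\}$ that agrees, up to an additive constant, with $\Gamma_V$ on large compact parts $Q_V$ of finitely many components; the disagreement elsewhere has small area and is repaired by \eqref{eq:T}. This raises a question of order. The sets $Q_V$ must be chosen according to the size of the disagreement, while $k$, and so its size, depends on the $Q_V$. We break the circle by composing $k$ with a map $\Theta:\mathbb Z\to[0,N]$, where $N$ is fixed beforehand.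

\subsection*{Choices}
Let $\delta'=\delta/4$ with the corresponding $\eta_0$. Call a zero-free component \emph{fat} if $|V|>\eta_0$; there are finitely many. For fat $V$ take $\Gamma_V,\kappa_V$ from Proposition~\ref{prop:one} and an integer $M_V\ge\sup|\kappa_V|$. For the other zero-free $V$ take $\Gamma_V=\lambda G_0-(1-\lambda)a$, $\kappa_V=0$, $M_V=0$. Put $N=\sum_{V\text{ fat}}2M_V$. Let $\lambda'$ be a cutoff equal to $1$ on $\{\nu\le\Lambda\}$ and $0$ on $\{\nu\ge\Lambda+\frac12\}$. Let $\mathcal V$ be the finite set consisting of the fat components and the zero-free components with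
\begin{equation}\label{eq:calV}
\tfrac2{\sqrt\pi}\operatorname{Lip}(\lambda')\,(\|G_0\|+2\pi N+\Lambda+1)\,|V|^{1/2}>\tfrac\delta4 .
\end{equation}
For $V\in\mathcal V$ let $Q_V=\psi_V(\{|\zeta|\le\rho_V\})$, a connected compact set, with $\rho_V<1$ so large that
\begin{equation}\label{eq:QV}
\tfrac2{\sqrt\pi}\operatorname{Lip}(\lambda')\,4\pi N\,|V\setminus Q_V|^{1/2}\le\tfrac\delta4 .
\end{equation}

\subsection*{A common logarithm}
We build one continuous function on $K$ whose argument is $\operatorname{Im}\Gamma_V$ on every zero-free $V$, and whose modulus vanishes at the boundary points where these arguments need not be continuous. Let $d_0(z)=\operatorname{dist}(z,\partial K)$, $\gamma=(|h|-e^{-(\Lambda+2)})^+$, and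
\[
\hat h=\begin{cases}\gamma\,h/|h|&\text{on }\partial K\ \ (0\text{ where }\gamma=0),\\(\gamma+d_0)\,e^{i\operatorname{Im}\Gamma_V}&\text{on each zero-free }V,\\d_0&\text{on each }V\text{ with }h|_V\equiv0.\end{cases}
\]
By Proposition~\ref{prop:one}(a), $e^{i\operatorname{Im}\Gamma_V}=h/|h|$ on $V\cap\{\nu\le a\}$, so $\hat h=(\gamma+d_0)h/|h|$ on all of $\{\nu\le a\}$. This gives continuity at points $q\in\partial K$ with $\nu(q)<\Lambda+2$. If $q\in\partial K$ and $\nu(q)\ge\Lambda+2$, then $|\hat h|\le\gamma+d_0\to0=\hat h(q)$. On each component $\hat h$ is continuous and has no zeros, as $d_0>0$ there. Let $Z=\{\nu\le\Lambda+1\}\cup\bigcup_{V\in\mathcal V}Q_V$. On $Z\cap\partial K$ we have $\gamma>0$, so $\hat h\ne0$ on $Z\cup K^\circ$, and Lemma~\ref{lem:log} gives $\hat G\in C(K)$ with $e^{\hat G}=\hat h$ on $Z$. On $\{\nu\le\Lambda+1\}$, $\operatorname{Im}\hat G=\operatorname{Im}G_0+2\pi k$ with $k$ continuous and integer valued. On the connected set $Q_V$, $\operatorname{Im}\hat G=\operatorname{Im}\Gamma_V+2\pi j_V$ with a constant $j_V\in\mathbb Z$. Comparing,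
\begin{equation}\label{eq:k}
k=\kappa_V+j_V\quad\text{on }Q_V\cap\{\nu\le\Lambda+1\},\qquad V\in\mathcal V .
\end{equation}

\subsection*{Collapsing the gaps}
In \eqref{eq:k} only differences of values of $k$ within the windows $[j_V-M_V,j_V+M_V]$ matter. Let $\Theta(j)$ be the number of integers $i\le j$ such that $j_V-M_V<i\le j_V+M_V$ for some fat $V$. Then $0\le\Theta\le N$, and $\Theta(j_V+j)=\Theta(j_V)+j$ for $V\in\mathcal V$ and $|j|\le M_V$, because every integer in $(j_V-M_V,j_V+M_V]$ is counted. Put
\[
\hat L=G_0+2\pi i\,\Theta(k)\ \text{ on }\{\nu\le\Lambda+1\},\qquad L=\hat L|_X .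
\]
Then $\hat L$ is continuous, $e^{\hat L}=h$, $\operatorname{Re}\hat L=-\nu$, $\hat L$ is holomorphic on $K^\circ\cap\{\nu<\Lambda+1\}$, and $|\hat L|\le\|G_0\|+2\pi N$. Products such as $\lambda'\hat L$ are understood to be $0$ on $\{\nu\ge\Lambda+\frac12\}$.

\subsection*{The functions $F_V$}
We verify the hypotheses of Proposition~\ref{prop:decouple}. Below $q=\psi_V^*(\xi)\in\partial K$ and limits are taken along $\psi_V(\rho\xi)\to q$, $\rho\uparrow1$.

\emph{Case $V\in\mathcal V$.} On $V\cap\{\nu\le\Lambda+1\}$ let $\iota=\Theta(k)-\kappa_V-\Theta(j_V)$. It is continuous and integer valued, $|\iota|\le N+M_V\le2N$, and $\iota=0$ on $Q_V$ by \eqref{eq:k} and the property of $\Theta$. Since $\hat L=\Gamma_V+2\pi i\Theta(j_V)+2\pi i\iota$ on this set, the function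
\[
\Gamma=(1-\lambda')\big(\Gamma_V+2\pi i\Theta(j_V)\big)+\lambda'\hat L=\Gamma_V+2\pi i\Theta(j_V)+2\pi i\,\lambda'\iota
\]
is bounded and locally Lipschitz on $V$, with $\bar\partial\Gamma=\bar\partial\Gamma_V+2\pi i\,\iota\,\bar\partial\lambda'$, because $\iota$ is locally constant on $V\cap\{\nu<\Lambda+1\}$. By Proposition~\ref{prop:one}(b), \eqref{eq:T} and \eqref{eq:QV}, $|T_V\bar\partial\Gamma|\le\delta/2$. So $F_V=\Gamma-T_V\bar\partial\Gamma$ is bounded and holomorphic, and $|F_V-\Gamma|\le\delta/2$. If $\nu(q)\le\Lambda$, then $\lambda'\to1$, $\Gamma_V$ is bounded and $\hat L\to L(q)$, so $\Gamma\to L(q)$ and $|(F_V\circ\psi_V)^*(\xi)-L(q)|\le\delta/2$. For the real part note $\operatorname{Re}\Gamma=\operatorname{Re}\Gamma_V$. If $\Lambda\le\nu(q)<a$, then near $q$ this equals $-\nu$ by Proposition~\ref{prop:one}(a), so it tends to $-\nu(q)\le-\Lambda$. If $\nu(q)\ge a$, Proposition~\ref{prop:one}(c) bounds its upper limit by $-a+\delta/4$ for a.e.\ such $\xi$. In both cases $\operatorname{Re}(F_V\circ\psi_V)^*(\xi)\le-\Lambda+\delta$.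

\emph{Case $V$ zero-free, $V\notin\mathcal V$.} Let $\Gamma=\lambda'\hat L-(1-\lambda')(\Lambda+1)$. Then $\bar\partial\Gamma=(\hat L+\Lambda+1)\bar\partial\lambda'$ on $V\cap\{\nu<\Lambda+1\}$ and $\bar\partial\Gamma=0$ on $V\cap\{\nu>\Lambda+\frac12\}$. Since \eqref{eq:calV} fails for $V$, $|T_V\bar\partial\Gamma|\le\delta/4$. Put $F_V=\Gamma-T_V\bar\partial\Gamma$. If $\nu(q)\le\Lambda$, then $\Gamma\to L(q)$. If $\nu(q)\ge\Lambda$, then $\operatorname{Re}\Gamma=-\lambda'\nu-(1-\lambda')(\Lambda+1)\le-\min(\nu,\Lambda+1)$ has upper limit at most $-\Lambda$. Both conditions hold with error $\delta/4$.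

\emph{Case $h|_V\equiv0$.} Then $\nu=\infty$ on $\partial V$, so $q\in S\setminus X$, and $F_V=-\Lambda$ serves.

\subsection*{Conclusion}
Proposition~\ref{prop:decouple} and Lemma~\ref{lem:criterion} give $G\in A(K)$ with
\[
|e^G-h|\le\max\big(e^{2\delta}-1,\ e^{-\Lambda+2\delta}+e^{-\Lambda}\big)\quad\text{on }K .
\]
Since $\Lambda\ge1$ and $\delta\in(0,1)$ are arbitrary, (ii) holds. This proves Theorem~\ref{thm:zerofree} and, by Section~\ref{sec:reduction}, Theorems~\ref{thm:main} and~\ref{thm:converse}. \qed

\begin{thebibliography}{9}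

\bibitem{burckel} Burckel, \emph{Classical Complex Analysis}.

\bibitem{gamelin} Gamelin, \emph{Uniform Algebras}.

\bibitem{garnett} Garnett and Marshall, \emph{Harmonic Measure}.

\bibitem{kuratowski} Kuratowski, \emph{Topology II}.

\bibitem{note} \emph{A Note on Rational Approximation with Respect to Metrizable Compactifications of the Plane}, \texttt{https://distantreader.org/stacks/journals/em/em-405.pdf}.

\end{thebibliography}
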